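# Incomplete Turing degrees above which every degree satisfies the join property

## 1. Join, domination, Π⁰₁ classes, and splittings

We work in the structure $(\mathcal D,\le)$ of all Turing degrees. Capital letters $A,B,C,\dots$ denote subsets of $\omega$, identified with elements of $2^\omega$; lower-case letters $a,b,c,d$ denote degrees. Strings are finite binary strings unless stated otherwise, $[\eta]$ is the set of $Y\in2^\omega$ extending $\eta$, and $\langle e,k\rangle$ is a computable bijection $\omega^2\to\omega$. $K$ is the halting set. For a finite string $\tau$, the notation $\Phi_e^\tau(x)\!\downarrow=v$ means that the $e$-th machine on input $x$ halts with output $v$ within $|\tau|$ steps and asks its oracle only about positions below $|\tau|$. This relation is decidable, it persists to longer strings, and $\Phi_e^Y(x)\!\downarrow=v$ holds exactly when $\Phi_e^\tau(x)\!\downarrow=v$ for some $\tau\subset Y$.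

**Definition 1 (join property).** A degree $d$ satisfies the *join property* if for every $b$ with $0<b<d$ there is $c<d$ with $b\vee c=d$.

*Example.* If $d$ is a minimal degree, or $d=0$, there is no $b$ with $0<b<d$, so $d$ satisfies the join property vacuously.

**Definition 2 (strong join property).** A degree $d$ satisfies the *strong join property* if for every $b$ with $0<b\le d$ there is $c\le d$ with $b\vee c=d$ and $b\not\le c$.

*Example.* For $b=d>0$ one can always take $c=0$. For $b<d$ the two definitions ask for the same $c$. If $c\le d$ and $b\not\le c$, then $c\ne d$ because $b\le d$, so $c<d$. Conversely, if $c<d$ and $b\vee c=d$, then $b\le c$ would give $c=b\vee c=d$, so $b\not\le c$. So the two properties are equivalent. The second is the form we will construct: $b\not\le c$ splits into requirements $\Phi_e^C\neq B$.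

**Definition 3 (incomplete, low, $\mathcal{GL}_2$).** A degree $a$ is *incomplete* if $0'\not\le a$, and *low* if $a'=0'$. A degree $d$ is *non-$\mathcal{GL}_2$* if $d''>(d\vee0')'$, and $\mathcal{GL}_2$ otherwise. Since $d\vee 0'\le d'$, we always have $(d\vee0')'\le d''$.

*Example.* The degree $0$ is low and $\mathcal{GL}_2$. Every $d\ge0'$ is non-$\mathcal{GL}_2$, because then $(d\vee 0')'=d'<d''$.

**Definition 4 (domination).** A function $g$ *dominates* $f$ if $f(n)\le g(n)$ for all but finitely many $n$.

*Example.* The function $f(n)=1+\max\{\Phi^{K}_e(n): e\le n,\ \Phi^{K}_e(n)\!\downarrow\}$ (with $\max\emptyset=0$) is not dominated by any $0'$-computable function, since it exceeds each of them at almost every $n$. "Not dominated" asks for much less: exceeding infinitely often. The gap matters here. Let $m(n)$ be the least $t$ such that the stage-$t$ approximation $K[t]$ agrees with $K$ up to and including $n$. Any $f$ that dominates $m$ computes $K$, because $K(n)=K[f(n)](n)$ for almost all $n$. A function that only escapes domination need not compute $K$, as Lemma 2 will show.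

**Definition 5 ($\Pi^0_1$ class).** For a c.e. set of strings $W_q$ let $\mathcal Q_q=2^\omega\setminus\bigcup_{\eta\in W_q}[\eta]$. These are the $\Pi^0_1$ classes, and $q$ is an index of $\mathcal Q_q$. With $W_q$ replaced by an $X$-c.e. set we get $\Pi^0_1(X)$ classes.

*Example.* $\{Y: \neg\,\Phi_e^Y(x)\!\downarrow=v\}$ is a $\Pi^0_1$ class: remove $[\eta]$ whenever $\Phi_e^\eta(x)\!\downarrow=v$. By compactness, $\mathcal Q_q=\emptyset$ if and only if finitely many of the $[\eta]$, $\eta\in W_q$, already cover $2^\omega$. So "$\mathcal Q_q=\emptyset$" is $\Sigma^0_1$ and "$\mathcal Q_q\ne\emptyset$" is a $\Pi^0_1$ sentence, uniformly in $q$.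

**Definition 6 ($\mathrm{DNC}_2$ and PA degree).** Let $\mathrm{DNC}_2=\{Y\in2^\omega:\forall e\ \neg(\varphi_e(e)\!\downarrow=Y(e))\}$. A set is *of PA degree* if it computes an element of $\mathrm{DNC}_2$.

*Example.* $\mathrm{DNC}_2$ is a $\Pi^0_1$ class. It is nonempty: put $Y(e)=1$ if $\varphi_e(e)\!\downarrow=0$, and $Y(e)=0$ otherwise. This $Y$ is computable from $0'$. No element is computable, since $Y=\varphi_e$ would give $Y(e)=\varphi_e(e)$.

**Definition 7 ($e$-splitting).** A triple $(\tau_0,\tau_1,x)$ is an *$e$-splitting over $\sigma$* if $\tau_0,\tau_1\supseteq\sigma$, both $\Phi_e^{\tau_0}(x)$ and $\Phi_e^{\tau_1}(x)$ halt, and they have different values.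

*Example.* If $\Phi_e^Y=Y$ for all $Y$, then over every $\sigma$ the strings $\sigma00^m$ and $\sigma10^m$ form an $e$-splitting with $x=|\sigma|$, once $m$ is large enough. If $\Phi_e^Y$ is the same function for all $Y$, there is no $e$-splitting over any string.

## 2. Must some degree above an incomplete degree fail join?

Two known results frame the problem. Downey, Greenberg, Lewis and Montalbán: every non-$\mathcal{GL}_2$ degree satisfies the join property; in particular every $d\ge0'$ does. Lewis: for every low degree $a$ there is a degree $d\ge a$ which does not satisfy the join property.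

Lewis asked, as quoted from "Another Note On The Join Property": can $0'$ be defined as the least degree such that every degree above it satisfies the join? Or, given an incomplete degree, can we always find a degree above it which fails to satisfy the join? So we must decide:

> For every Turing degree $a$ with $0'\not\le a$, is there a degree $d\ge a$ which does not satisfy the join property?

The simplest cases agree with a positive answer. For $a=0$, which is low, Lewis's theorem gives such a $d$, and likewise for every low $a$. For $a\ge0'$, a case the statement excludes, there is no such $d$. A counterexample $a$ must therefore be incomplete and not low.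

One might look for an incomplete $a$ such that all $d\ge a$ are non-$\mathcal{GL}_2$, and quote the first theorem. This never works. The Posner–Robinson theorem, relativized to $A$, says that if $B\not\le_TA$ then there is $G\ge_TA$ with $G\oplus B\equiv_TG'$. Apply it to an incomplete $A$ and $B=K$: there is $G\ge_TA$ with $G'\equiv_TG\oplus K$. Then $G''\equiv_T(G\oplus K)'$, so the degree of $G$ is $\mathcal{GL}_2$ and lies above that of $A$. We must construct joins below $\mathcal{GL}_2$ degrees too.

The answer is no.

**Theorem 1.** There is $a\not\ge0'$ such that every $d\ge a$ satisfies the (strong) join property.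

**Theorem 2.** Let $x$ be a degree and $(y_i)_{i\in\omega}$ degrees with $y_i\not\le x$ for all $i$. Then there is $a\ge x$ with $y_i\not\le a$ for all $i$ such that every $d\ge a$ satisfies the strong join property.

Theorem 1 is Theorem 2 with $x=0$ and all $y_i=0'$.

## 3. Finite extensions when $0'$ is available

Let us prove by hand that every $D\ge_TK$ satisfies the strong join property, and then see what breaks for incomplete $D$. Let $B\le_TD$ be noncomputable. Replacing $B$ by $B\oplus\overline B$, which has the same degree, we may assume that $B$ is not c.e.: if $B\oplus\overline B$ were c.e., then $B$ and $\overline B$ would be c.e. and $B$ computable. In particular $B$ is infinite.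

We want $C\le_TD$ with $D\le_TB\oplus C$ and $\Phi_e^C\ne B$ for all $e$. Given $\sigma\subset C$, a number $n$ can be announced in $C$ by writing $0^n1$ after $\sigma$. Let
$$W_{e,\sigma}=\{n:\text{there is an $e$-splitting over }\sigma0^n1\}.\tag{1}$$
This set is c.e., uniformly in $e,\sigma$. Since $B$ is not c.e., there is a least $n$ with $W_{e,\sigma}(n)\ne B(n)$; call it $n(e,\sigma)$.

For $n\in B\cup W_{e,\sigma}$ define a string $E_e(\sigma,n)\supseteq\sigma0^n1$ as follows.

* If $n\in B$, let $E_e(\sigma,n)=\sigma0^n1$.
* If $n\notin B$, so that $n\in W_{e,\sigma}$, take the first $e$-splitting $(\tau_0,\tau_1,x)$ over $\sigma0^n1$ in a fixed computable enumeration of triples, and let $E_e(\sigma,n)=\tau_i$ with $i$ least such that $\Phi_e^{\tau_i}(x)\ne B(x)$. Such an $i$ exists because the two values differ.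

So $E_e(\sigma,n)$ is computable from $B$, uniformly in $e$, $\sigma$ and $n\in B\cup W_{e,\sigma}$.

**Claim 1 (decoding).** *If $E_e(\sigma,n)^\frown j\subset C$, then $B\oplus C$ computes $n$, $E_e(\sigma,n)$ and $j$ from $e$ and $\sigma$, uniformly.* The number $n$ is read off from the first $1$ in $C$ after $\sigma$, since $E_e(\sigma,n)\supseteq\sigma0^n1$ in both cases. Then $B$ computes $E_e(\sigma,n)$, and $j$ is the next bit of $C$.

**Claim 2 (success).** *If $n=n(e,\sigma)$ and $E_e(\sigma,n)\subset C$, then $\Phi_e^C\ne B$.* Since $W_{e,\sigma}(n)\ne B(n)$, exactly one of $n\in B$, $n\in W_{e,\sigma}$ holds, so $E_e(\sigma,n)$ is defined.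

* If $n\notin B$, then $\tau_i\subset C$, so $\Phi_e^C(x)=\Phi_e^{\tau_i}(x)\ne B(x)$.
* If $n\in B$, then $n\notin W_{e,\sigma}$, so there is no $e$-splitting over $\sigma0^n1\subset C$. Suppose $\Phi_e^C$ is total. To compute $\Phi_e^C(x)$ without an oracle, search for any $\tau\supseteq\sigma0^n1$ with $\Phi_e^\tau(x)\!\downarrow$. An initial segment of $C$ is such a $\tau$, and all such $\tau$ give the same value because nothing splits. So $\Phi_e^C$ is computable, hence different from $B$.

Now let $D\ge_TK$. Put $\sigma_0=\emptyset$, $\sigma_{e+1}=E_e(\sigma_e,n(e,\sigma_e))^\frown D(e)$ and $C=\bigcup_e\sigma_e$. Since $D$ computes $K$ and $B$, it computes $n(e,\sigma)$, so $C\le_TD$. By Claim 1, $B\oplus C$ recovers the $\sigma_e$ one after another together with the bits $D(e)$, so $D\le_TB\oplus C$. By Claim 2, $B\not\le_TC$. This settles all $d\ge0'$.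

If $D\not\ge_TK$, everything survives except the computation of $n(e,\sigma)$. Suppose $D$ only uses a finite approximation $W_{e,\sigma}[t]$ and acts on the least $n$ with $W_{e,\sigma}[t](n)\ne B(n)$. If $n\notin B$, then $n\in W_{e,\sigma}[t]\subseteq W_{e,\sigma}$, the splitting really exists, and the action defeats $\Phi_e$ even if $n\ne n(e,\sigma)$. The bad event is $n\in B$ and $n\in W_{e,\sigma}\setminus W_{e,\sigma}[t]$: we have committed to $\sigma0^n1$, believing that nothing splits above it, and a splitting shows up after stage $t$. Nothing has then been achieved for $\Phi_e$.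

## 4. Escaping domination makes one guess correct

The remedy is to attack each $\Phi_e$ infinitely often, at stages $s=\langle e,k\rangle$ with waiting time $t=f(k)$, for a function $f\le_TD$ that is sometimes large enough. How large it must be is bounded by a function computable from $B\oplus0'$.

**Proposition B.** Let $B\le_TD$ be noncomputable, and suppose some $f\le_TD$ is not dominated by any $(B\oplus0')$-computable function. Then there is $C\le_TD$ with $B\oplus C\equiv_TD$ and $B\not\le_TC$.

*Proof.* Hypothesis and conclusion depend only on the degree of $B$, so as before we assume that $B$ is not c.e. We use (1), $n(e,\sigma)$, $E_e$ and Claims 1 and 2.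

**Step 1: computable guesses.** *The purpose is to replace $n(e,\sigma)$ by something $B$ can compute.* Let $W_{e,\sigma}[t]$ be increasing finite stage approximations to $W_{e,\sigma}$, uniformly computable. Let $n(e,\sigma,t)$ be the least $n$ with $W_{e,\sigma}[t](n)\ne B(n)$; it exists since $B$ is infinite and $W_{e,\sigma}[t]$ is finite. Let $t(e,\sigma)$ be the least $t$ such that $W_{e,\sigma}[t]$ and $W_{e,\sigma}$ agree on all $m\le n(e,\sigma)$. Then:

* $n(e,\sigma,t)$ is $B$-computable;
* $n(e,\sigma)$ and $t(e,\sigma)$ are $(B\oplus0')$-computable, because $0'$ decides $W_{e,\sigma}$;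
* for $t\ge t(e,\sigma)$ we have $n(e,\sigma,t)=n(e,\sigma)$, because the approximation is increasing and so keeps agreeing with $W_{e,\sigma}$ up to $n(e,\sigma)$.

Put $N_e(\sigma,t)=E_e(\sigma,n(e,\sigma,t))$. This is defined: if $n=n(e,\sigma,t)\notin B$, then $n\in W_{e,\sigma}[t]\subseteq W_{e,\sigma}$. It is $B$-computable and depends on $t$ only through $n(e,\sigma,t)$. Hence
$$N_e(\sigma,t)=N_e(\sigma,t(e,\sigma))\quad\text{for all }t\ge t(e,\sigma).\tag{2}$$

**Step 2: the construction.** *The purpose is to build $C$ below $D$ and code $D$ into it.* Let $\sigma_0=\emptyset$; for $s=\langle e,k\rangle$ let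
$$\sigma_{s+1}=N_e(\sigma_s,f(k))^\frown D(s),\qquad C=\bigcup_s\sigma_s.$$
Since $B,f\le_TD$, we have $C\le_TD$. By Claim 1, $B\oplus C$ computes $\sigma_{s+1}$ and $D(s)$ from $\sigma_s$, without knowing $f$. So $D\le_TB\oplus C$, and $B\oplus C\equiv_TD$.

**Step 3: a bound on the needed waiting time.** *The purpose is to bound $t(e,\sigma_s)$ by a $(B\oplus0')$-computable function. The string $\sigma_s$ depends on $D$ and $f$, which $B\oplus0'$ does not know, so we bound over all strings that $\sigma_s$ could be.* Let $\Sigma_0=\{\emptyset\}$, and for $s=\langle e,k\rangle$ let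
$$\Sigma_{s+1}=\{N_e(\sigma,t)^\frown j:\sigma\in\Sigma_s,\ t\le t(e,\sigma),\ j\in\{0,1\}\},\qquad g(s)=\max\{t(e,\sigma):\sigma\in\Sigma_s\}.\tag{3}$$
The sets $\Sigma_s$ are finite and uniformly $(B\oplus0')$-computable, so $g\le_TB\oplus0'$. By induction $\sigma_s\in\Sigma_s$. Indeed, let $\sigma_s\in\Sigma_s$. If $f(k)\le t(e,\sigma_s)$, then $\sigma_{s+1}\in\Sigma_{s+1}$ by definition. If $f(k)>t(e,\sigma_s)$, then $N_e(\sigma_s,f(k))=N_e(\sigma_s,t(e,\sigma_s))$ by (2), so again $\sigma_{s+1}\in\Sigma_{s+1}$.

**Step 4: $B\not\le_TC$.** *The purpose is to find, for each $e$, one stage with a correct guess.* Fix $e$. The function $k\mapsto g(\langle e,k\rangle)$ is $(B\oplus0')$-computable, so it does not dominate $f$. Hence there is $k$ such that, with $s=\langle e,k\rangle$, $f(k)\ge g(s)\ge t(e,\sigma_s)$. Then $n(e,\sigma_s,f(k))=n(e,\sigma_s)$, so $E_e(\sigma_s,n(e,\sigma_s))=N_e(\sigma_s,f(k))\subset C$. By Claim 2, $\Phi_e^C\ne B$. $\blacksquare$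

Proposition B alone cannot give Theorem 1. Whatever the set $A$ is, there are $D\ge_T A$ and $B\le_TD$ to which it does not apply. By the hyperimmune-free basis theorem relativized to $A$, the class $\mathrm{DNC}_2$ relativized to $A$, a nonempty $\Pi^0_1(A)$ class without $A$-computable elements, contains some $Y$ such that every $(A\oplus Y)$-computable function is dominated by an $A$-computable one. Let $D=A\oplus Y>_TA$ and $B=A$. Every $f\le_TD$ is dominated by a $B$-computable function, and the hypothesis of Proposition B fails. When $b$ already computes the fast functions of $d$, we need a different tool.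

## 5. Selecting nonempty Π⁰₁ classes with a PA degree

In Section 3, $0'$ decided one $\Sigma^0_1$ question per stage. A set of PA degree cannot decide such questions, but it can pick a true one from two $\Pi^0_1$ sentences if at least one of them is true. So we replace the strings $\sigma_s$ by nonempty $\Pi^0_1$ classes.

**Proposition A.** Let $P$ be of PA degree, $B\not\le_TP$, and $P\oplus B\le_TD$. Then there is $C\le_TD$ with $B\oplus C\equiv_TD$ and $B\not\le_TC$.

*Proof.* We may assume $P\in\mathrm{DNC}_2$: replace $P$ by an element of $\mathrm{DNC}_2$ that it computes. The hypotheses $B\not\le_TP$ and $P\oplus B\le_TD$ remain true.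

**Fact 1 (selection).** *Given $\Pi^0_1$ sentences $\psi_0,\psi_1$, $P$ uniformly computes $i\in\{0,1\}$ such that $\psi_i$ is true whenever at least one of $\psi_0,\psi_1$ is true.* Compute $r$ such that $\varphi_r$, on any input, waits until $\psi_0$ or $\psi_1$ is refuted and outputs $j$ for the first refuted $\psi_j$. Let $i=P(r)$. If both sentences are true, any $i$ is correct. If exactly one is true and $\psi_j$ is the false one, then $\varphi_r(r)=j$, so $P(r)=1-j$ because $P\in\mathrm{DNC}_2$, and $\psi_{1-j}$ is true.

**Fact 2 (coding positions).** *There is a computable $h$ such that whenever $\emptyset\ne\mathcal Q_q\subseteq\mathrm{DNC}_2$, both classes $\{Y\in\mathcal Q_q:Y(h(q))=j\}$, $j=0,1$, are nonempty.* Let $h(q)$ be an index of the following program: on input $e$, wait until $\{Y\in\mathcal Q_q:Y(e)=j\}$ is seen to be empty for some $j$, and output $1-j$ for the first such $j$. Run it on its own index $e=h(q)$. Suppose one of the two classes were empty. Then $\varphi_{h(q)}(h(q))\!\downarrow=1-j$ for a $j$ such that $\{Y\in\mathcal Q_q:Y(h(q))=j\}=\emptyset$. Every $Y\in\mathrm{DNC}_2$ satisfies $Y(h(q))\ne1-j$, that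 is, $Y(h(q))=j$. Hence $\mathcal Q_q=\{Y\in\mathcal Q_q:Y(h(q))=j\}=\emptyset$, a contradiction.

So inside a nonempty subclass of $\mathrm{DNC}_2$ we can always write one more bit of our choice, at a position computed from the index.

**Step 1: the construction.** *The purpose is to define, computably in $P\oplus B\oplus D\equiv_TD$, a decreasing sequence of nonempty classes $\mathcal Q_{q_s}\subseteq\mathrm{DNC}_2$ that determines $C$. The set $B\oplus C$ must later retrace the sequence without access to $P$, so every choice made with $P$ has to be written into $C$.* Let $\mathcal Q_{q_0}=\mathrm{DNC}_2$. Indices of the subclasses below are computed from the index of the given class and the finite data mentioned, by fixed computable functions. At stage $s$ we are given $q_s$ with $\emptyset\ne\mathcal Q_{q_s}\subseteq\mathrm{DNC}_2$.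

(a) *Code $D(s)$.* Let $\mathcal Q^a=\{Y\in\mathcal Q_{q_s}:Y(h(q_s))=D(s)\}$. It is nonempty by Fact 2.

(b) *Fix $C(s)$.* At least one of the classes $\{Y\in\mathcal Q^a:Y(s)=j\}$, $j=0,1$, is nonempty. With Fact 1, use $P$ to select $j$ such that $\mathcal Q^b=\{Y\in\mathcal Q^a:Y(s)=j\}\ne\emptyset$. Set $C(s)=j$.

(c) *Ensure $\Phi_s^C\ne B$.* Let $r_0$ be the index of $\mathcal Q^b$ and $r_{i+1}$ the index of $\{Y\in\mathcal Q_{r_i}:Y(h(r_i))=1\}$. For $n\in\omega$ put
$$\mathcal Q^n=\{Y\in\mathcal Q_{r_n}:Y(h(r_n))=0\}.\tag{4}$$
All these classes are nonempty by Fact 2. An element of $\mathcal Q^n$ announces $n$: it has the value $1$ at $h(r_0),\dots,h(r_{n-1})$ and $0$ at $h(r_n)$. For $v\in\{0,1\}$ let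
$$\mathcal Q^n_v=\{Y\in\mathcal Q^n:\neg\,\Phi_s^Y(n)\!\downarrow=v\},\tag{5}$$
a $\Pi^0_1$ class. No $Y$ can have both $\Phi_s^Y(n)\!\downarrow=0$ and $\Phi_s^Y(n)\!\downarrow=1$, so $\mathcal Q^n_0\cup\mathcal Q^n_1=\mathcal Q^n\ne\emptyset$, and at least one of the two classes is nonempty. By Fact 1, $P$ computes, uniformly in $n$, a value $v_n\in\{0,1\}$ with $\mathcal Q^n_{v_n}\ne\emptyset$. Search for the least $n$ with $v_n=B(n)$, and let $q_{s+1}$ be the index of $\mathcal Q^n_{B(n)}=\mathcal Q^n_{v_n}\ne\emptyset$.

**Step 2: the search in (c) ends.** *This is the place where $B\not\le_TP$ is used.* Suppose $v_n\ne B(n)$ for all $n$. Then $B(n)=1-v_n$ for all $n$. The stage $s$ and the index $r_0$ are fixed, so $n\mapsto v_n$ is $P$-computable, and $B\le_TP$, a contradiction.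

**Step 3: $C$ lies in all the classes.** *The purpose is to see that what we wrote into the classes is really written in $C$.* The classes $\mathcal Q_{q_s}$ are nested, nonempty and compact, so they have a common element $Y$. By (b), $Y(s)=C(s)$ for every $s$, so $Y=C$. Hence $C\in\mathcal Q_{q_s}$ for all $s$. Also $C\le_TD$ by construction.

**Step 4: $B\not\le_TC$.** *The purpose is to check all requirements.* Given $s$, let $n$ be the number found in (c). Since $C\in\mathcal Q_{q_{s+1}}=\mathcal Q^n_{B(n)}$, it is not the case that $\Phi_s^C(n)\!\downarrow=B(n)$. So $\Phi_s^C\ne B$.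

**Step 5: $D\le_TB\oplus C$.** *The purpose is to retrace the construction without $P$.* Given $q_s$, we have $D(s)=C(h(q_s))$, which gives the index of $\mathcal Q^a$. Reading $C(s)$ gives the index $r_0$ of $\mathcal Q^b$. Reading $C(h(r_0)),C(h(r_1)),\dots$ up to the first $0$ gives $n$ and the index of $\mathcal Q^n$. Then $B(n)$ gives $q_{s+1}$. Starting from $q_0$ we obtain all of $D$. Since $B,C\le_TD$, we have $B\oplus C\equiv_TD$. $\blacksquare$

An incomplete PA degree alone is not enough for Theorem 1. By the low basis theorem there is a low $Q\in\mathrm{DNC}_2$, and Lewis's theorem gives $d\ge\deg(Q)$ that fails the join property, say with witness $b$. By Proposition A this $b$ must be below $\deg(Q)$. So the degrees $b$ left over by a PA set $Q$ are those below $Q$, and these do not grow with $d$. This is the kind of $b$ for which one fixed $f$ can suffice: if $B\le_TQ$, it is enough in Proposition B that $f$ escapes all $(Q\oplus0')$-computable functions.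

## 6. A PA set and a fast function that avoid countably many cones

We choose a PA set first and then a function that is fast relative to it, each time avoiding the given degrees.

**Lemma 1 (Jockusch–Soare cone avoidance).** If $Y_i\not\le_TX$ for all $i$, there is $Q\in\mathrm{DNC}_2$ with $Y_i\not\le_TX\oplus Q$ for all $i$.

*Proof.* **Step 1: one requirement.** *The purpose is to shrink a given class so that $\Phi_e^{X\oplus Z}\ne Y_i$ for all its elements $Z$.* Let $\mathcal Q$ be a nonempty $\Pi^0_1(X)$ class. We claim that for some $n$ the $\Pi^0_1(X)$ class
$$\{Z\in\mathcal Q:\neg\,\Phi_e^{X\oplus Z}(n)\!\downarrow=Y_i(n)\}\tag{6}$$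
is nonempty. Otherwise $\Phi_e^{X\oplus Z}(n)\!\downarrow=Y_i(n)$ for every $n$ and every $Z\in\mathcal Q$. Let $V$ be an $X$-c.e. set of strings with $\mathcal Q=2^\omega\setminus\bigcup_{\eta\in V}[\eta]$. Given $n$, search with oracle $X$ for a value $v$ and a length $l$ such that every string $\tau$ of length $l$ either extends a string enumerated into $V$ within $l$ steps, or satisfies $\Phi_e^{X\oplus\tau}(n)\!\downarrow=v$ within $l$ steps with queries to the second half of the oracle only below $l$. For $v=Y_i(n)$, each $Z\in2^\omega$ has an initial segment of one of these two kinds, and both kinds persist to longer strings, so by compactness some $l$ works. Conversely, let $v,l$ be any pair found, and take $Z\in\mathcal Q$. The string $Z{\restriction}l$ is not of the first kind, so $v=\Phi_e^{X\oplus Z}(n)=Y_i(n)$. Thus $Y_i\le_TX$, a contradiction.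

**Step 2: all requirements.** *The purpose is to iterate.* Start with $\mathrm{DNC}_2$, treat all pairs $(e,i)$ in turn, and pass each time to a nonempty class (6). The classes are nested, nonempty and compact; any $Q$ in their intersection is as required. $\blacksquare$

**Lemma 2.** If $Y_i\not\le_TZ$ for all $i$, there is $f:\omega\to\omega$ with $Y_i\not\le_TZ\oplus f$ for all $i$, which is not dominated by any $(Z\oplus0')$-computable function.

*Proof.* Build $f$ by finite extensions $\sigma\in\omega^{<\omega}$. Here $\Phi_e^{Z\oplus\tau}(n)\!\downarrow$ means that the computation asks about the function only at arguments below $|\tau|$.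

**Step 1: cone avoidance.** *The purpose is to ensure $\Phi_e^{Z\oplus f}\ne Y_i$.* Given $\sigma$, if there are $\tau\supseteq\sigma$ and $n$ with $\Phi_e^{Z\oplus\tau}(n)\!\downarrow\ne Y_i(n)$, extend to such a $\tau$; then $\Phi_e^{Z\oplus f}(n)\ne Y_i(n)$. If there are none, keep $\sigma$. In this case no $f\supset\sigma$ satisfies $\Phi_e^{Z\oplus f}=Y_i$. If one did, $Z$ would compute $Y_i(n)$ by searching for any $\tau\supseteq\sigma$ with $\Phi_e^{Z\oplus\tau}(n)\!\downarrow$: the search ends at an initial segment of $f$ at the latest, and the value found must be $Y_i(n)$. This contradicts $Y_i\not\le_TZ$.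

**Step 2: escaping.** *The purpose is to exceed every $(Z\oplus0')$-computable function infinitely often.* There are countably many such functions $g$. For each of them, at infinitely many stages, extend the current $\sigma$ by the value $g(|\sigma|)+1$. Then $f(m)>g(m)$ for infinitely many $m$, so $g$ does not dominate $f$. These stages also make $f$ total. $\blacksquare$

*Proof of Theorems 1 and 2.*

**Step 1: the degree $a$.** *The purpose is to put both ingredients below every $d\ge a$.* Let $X\in x$ and $Y_i\in y_i$. Take $Q$ from Lemma 1 and put $Z=X\oplus Q$, so $Y_i\not\le_TZ$ for all $i$. Take $f$ from Lemma 2 for this $Z$ and $(Y_i)$. Let $a=\deg(Z\oplus f)$. Then $a\ge x$, and $y_i\not\le a$ for all $i$.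

**Step 2: every $d\ge a$ satisfies the strong join property.** *The purpose is to see that each $b$ falls under Proposition A or Proposition B.* Let $D\ge_TZ\oplus f$ and let $B\le_TD$ be noncomputable.

* *Case 1: $B\not\le_TZ$.* The set $Z$ is of PA degree, because it computes $Q$, and $Z\oplus B\le_TD$. Apply Proposition A with $P=Z$.
* *Case 2: $B\le_TZ$.* Every $(B\oplus0')$-computable function is $(Z\oplus0')$-computable, so it does not dominate $f$; and $f\le_TD$. Apply Proposition B.

In either case there is $C\le_TD$ with $B\oplus C\equiv_TD$ and $B\not\le_TC$; hence $C<_TD$. So every $d\ge a$ satisfies the strong join property. This proves Theorem 2, and Theorem 1 is the case $x=0$, $y_i=0'$. $\blacksquare$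

For the $a$ of Theorem 1 we have $0'\not\le a$, and no $d\ge a$ fails the join property. So the statement asked about in Section 2 is false.

## 7. The set of degrees above which join always holds

Let $\mathcal U=\{a:\text{every }d\ge a\text{ satisfies the join property}\}$. It contains $0'$, and Theorem 1 says that it has an incomplete member. So $0'$ is not the least element of $\mathcal U$. More is true.

**Corollary 1.** Every incomplete degree $x$ lies below an incomplete member of $\mathcal U$.

*Proof.* Theorem 2 with this $x$ and all $y_i=0'$. $\blacksquare$

**Corollary 2.** There are $a_0,a_1\in\mathcal U$ with $a_0\wedge a_1=0$. Hence the only lower bound of $\mathcal U$ is $0$, and $\mathcal U$ has no least element.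

*Proof.* First, $0\notin\mathcal U$, by Lewis's theorem applied to the low degree $0$. Take any $a_0\in\mathcal U$, for instance from Theorem 1; then $a_0>0$. Let $(y_i)$ list, possibly with repetitions, the countably many nonzero degrees $\le a_0$. Apply Theorem 2 with $x=0$ and these $y_i$. The resulting $a_1\in\mathcal U$ bounds none of them, so only $0$ lies below both $a_0$ and $a_1$. A lower bound of $\mathcal U$ lies below both, hence is $0$. A least element of $\mathcal U$ would be a lower bound, hence $0$; but $0\notin\mathcal U$. $\blacksquare$

**Corollary 3.** The degree $a$ of Theorem 1 can be taken $\le0''$.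

*Proof.* By the Jockusch–Soare low basis theorem take $Q\in\mathrm{DNC}_2$ low. Use $Z=Q$ and all $Y_i=K$ in the proof above. We have $K\not\le_TQ$, since otherwise $Q'\ge_T0''$; and $Q\oplus0'\equiv_T0'$, so the functions to escape in Lemma 2 are the $0'$-computable ones. We run the construction of Lemma 2 with oracle $0''$. For the requirement $\Phi_e^{Q\oplus f}\ne K$, the question "$\exists n\,\exists\tau\supseteq\sigma\ \Phi_e^{Q\oplus\tau}(n)\!\downarrow\ne K(n)$" is $\Sigma_1(0')$, so $0''$ answers it and finds $\tau$ if there is one. For escaping, treat every $e$ infinitely often: ask whether $\Phi_e^{0'}(|\sigma|)\!\downarrow$, again a $\Sigma_1(0')$ question. If yes, extend $\sigma$ by $\Phi_e^{0'}(|\sigma|)+1$, otherwise by $0$. If $\Phi_e^{0'}$ is total, the answer is always yes, and $f$ exceeds it infinitely often. So $f\le_T0''$, and $a=\deg(Q\oplus f)\le0''$. $\blacksquare$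

**Corollary 4 (necessary conditions for failure).** Suppose $0<b<d$ and no $c<d$ satisfies $b\vee c=d$. Then:

1. $b$ lies below every PA degree $p\le d$;
2. there is a single $(b\vee0')$-computable function dominating every $d$-computable function.

*Proof.* (1) If $p\le d$ is a PA degree with $b\not\le p$, then Proposition A yields $c\le d$ with $b\vee c=d$ and $b\not\le c$. Then $c<d$, a contradiction.

(2) Let $B\in b$ and $D\in d$, with $B$ not c.e. as in Section 3. The function $g$ from (3) depends only on $B$: neither $D$ nor $f$ enters its definition. Let $\hat g(k)=\max_{e\le k}g(\langle e,k\rangle)$, a $(B\oplus0')$-computable function. Suppose some $f\le_TD$ is not dominated by $\hat g$. Then for each $e$ there is $k\ge e$ with $f(k)>\hat g(k)\ge g(\langle e,k\rangle)$. This is all that Step 4 in the proof of Proposition B uses about $f$. So the proof produces $C\le_TD$ with $B\oplus C\equiv_TD$ and $B\not\le_TC$, hence $C<_TD$, contrary to assumption. $\blacksquare$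

Condition (2) implies that $d$ is $\mathcal{GL}_2$, so Corollary 4 re-proves the theorem of Downey, Greenberg, Lewis and Montalbán. To see this, let $D\in d$ and let $\hat g$ be as in (2); since $b<d$, $\hat g\le_TD\oplus0'$. Then
$$\Phi_e^D\text{ is total}\iff\exists m\,\forall n\ \ \Phi_e^D(n)\text{ halts within }\max(m,\hat g(n))\text{ steps}.$$
The direction from right to left is clear. If $\Phi_e^D$ is total, the number of steps it needs on input $n$ is a $D$-computable function of $n$, so $\hat g$ bounds it for almost all $n$, and a suitable $m$ takes care of the finitely many exceptions. The right-hand side is $\Sigma_2(D\oplus0')$, and totality is $\Pi_2(D)$. So the set of indices of total $D$-computable functions is both $\Sigma_2$ and $\Pi_2$ relative to $D\oplus0'$, hence computable in $(D\oplus0')'$. This set has the degree of $D''$, so $D''\le_T(D\oplus0')'$.
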